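# Bohr topologies of bounded groups: why $(\mathbb V_4^{\omega_1})^\#$ does not embed into $(\mathbb V_2^{\omega_1}\times\mathbb V_4^{\omega})^\#$

## 1. Continuous maps must collapse differences $p^je_a-p^je_b$

**Theorem A.** Let $p$ be prime, $j\ge 0$, $N=p^{j+1}$, $\kappa$ an infinite cardinal, and $m\ge 1$ with $p^{j+1}\nmid m$. Let $H=H_1\oplus H_2$ with $mH_1=0$, $H_2$ bounded, $|H_2|<\kappa$. If $f:(\mathbb V_N^\kappa)^\#\to H^\#$ is continuous, there is an infinite $A\subseteq\kappa$ with
$$f(p^je_a-p^je_b)=f(0)\qquad\text{for all } a<b \text{ in } A. \tag{1}$$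
In particular $f$ is not injective.

Here groups are abelian and written additively, and $\mathbb V_n^\kappa=\bigoplus_\kappa \mathbb Z/n\mathbb Z$ is the direct sum of $\kappa$ copies of the cyclic group of order $n$, with canonical generators $e_a$ ($a<\kappa$). "Bounded" means of finite exponent. The space $G^\#$ is $G$ with its *Bohr topology*: the weakest topology making every homomorphism from $G$ to the circle group $\mathbb T$ continuous. The map $f$ is only assumed continuous. It need not be a homomorphism.

The theorem answers the following question, which is posed in the document "Universidad Complutense de Madrid", http://www.mat.ucm.es/%7Epeinador/ElenaMartinPeinador/docs/Trabajo_Tesis_Dirigidas/TesisLLeo.pdf. Let $G=\mathbb V_4^{\omega_1}$ and $H=\mathbb V_2^{\omega_1}\times \mathbb V_4^{\omega}$. Is there a map $G^\#\to H^\#$ that is a homeomorphism onto its image?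

**Corollary.** No. There is not even a continuous injection $(\mathbb V_4^{\omega_1})^\#\to(\mathbb V_2^{\omega_1}\times\mathbb V_4^{\omega})^\#$.

This is the case $p=2$, $j=1$, $N=4$, $m=2$, $\kappa=\omega_1$, $H_1=\mathbb V_2^{\omega_1}$, $H_2=\mathbb V_4^\omega$ of Theorem A. Indeed $4\nmid 2$, $2H_1=0$ and $|H_2|=\omega<\omega_1$, and (1) says $f(2e_a-2e_b)=f(0)$ with $2e_a-2e_b\ne 0$. The argument is in ZFC.

Theorem A also yields a complete description of when one Bohr topology of a bounded group sits inside another. The question does not need it, but it shows what Theorem A measures.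

**Theorem B.** For bounded abelian groups $G,H$ the following are equivalent:

1. $G^\#$ embeds homeomorphically into $H^\#$;
2. there is a continuous injection $G^\#\to H^\#$;
3. $|G|\le|H|$, and $|mG|\le|mH|$ for every $m\ge1$ with $mG$ infinite;
4. $|G|\le|H|$, and some finite-index subgroup of $G$ is isomorphic to a subgroup of $H$.

Consequently, for infinite bounded $G,H$: $G^\#$ and $H^\#$ embed into each other iff for every $m\ge 1$ either $mG,mH$ are both finite or $|mG|=|mH|$.

In the question, $|2G|=\omega_1>\omega=|2H|$, so condition 3 fails at $m=2$. In the other direction $H$ is isomorphic to a subgroup of $G$: split $\omega_1$ into an uncountable part $U$ and a countably infinite part $C$, and take the subgroup generated by $\{2e_a:a\in U\}\cup\{e_a:a\in C\}$. So $H^\#$ does embed into $G^\#$.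

The hypotheses of Theorem A cannot simply be dropped. The identity map of $\mathbb V_N^\kappa$ is injective. It violates the conclusion with $H_2=\mathbb V_N^\kappa$, $H_1=0$, where only $|H_2|<\kappa$ fails. It also violates it with $H_1=\mathbb V_N^\kappa$, $H_2=0$, $m=N$, where only $p^{j+1}\nmid m$ fails.

## 2. Bohr neighbourhoods, characters and measure

We write $\mathbb T$ multiplicatively. A *character* of $W$ is a homomorphism $W\to\mathbb T$, and $\widehat W=\mathrm{Hom}(W,\mathbb T)$ is the set of them. Since $\mathbb T$ is divisible, characters extend from subgroups to the whole group, and for $w\ne 0$ there is a character $\chi$ with $\chi(w)\neq 1$.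

**Formal properties of $\#$.** A homomorphism $G\to H$ is continuous $G^\#\to H^\#$, because composing it with a character of $H$ gives a character of $G$. If $K\le G$, the Bohr topology of $K$ is the subspace topology from $G^\#$, because the characters of $K$ are exactly the restrictions of characters of $G$. Every character of $A\times B$ is a product $\alpha(a)\beta(b)$ of characters, so $(A\times B)^\#=A^\#\times B^\#$. Translations are homeomorphisms, since $\psi(x+t)=\psi(x)\psi(t)$. Finally $G^\#$ is Hausdorff because characters separate points.

**Neighbourhoods in bounded groups.** If $G$ has exponent $e$, every character takes values in the finite group of $e$-th roots of unity. Hence $\{y:\psi(y)=\psi(x)\}=x+\ker\psi$ is open, and the sets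
$$x+\bigcap_{i\le d}\ker\psi_i\qquad(\psi_1,\dots,\psi_d\in\widehat G)$$
form a neighbourhood base at $x$ in $G^\#$. If $f:G^\#\to W^\#$ is continuous, with $G,W$ bounded, and $\chi\in\widehat W$, then $\chi\circ f$ is continuous and takes finitely many values, so it is constant on such a neighbourhood of $x$.

*Example.* In $(\mathbb V_4^\omega)^\#$ take characters $\psi_1,\dots,\psi_d$. They colour the index set $\omega$ by $\pi(a)=(\psi_1(e_a),\dots,\psi_d(e_a))$, with at most $4^d$ colours. If $\pi(a)=\pi(b)$, then $e_a-e_b\in\bigcap\ker\psi_i$. Among any $4^d+1$ generators two have the same colour. So $0$ is in the closure of $\{e_a-e_b:a<b\}$. This translation from neighbourhoods to finite colourings of the index set is used throughout.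

**Measure on $\widehat W$.** With the topology of pointwise convergence, $\widehat W$ is a closed subgroup of $\mathbb T^W$, hence a compact group. Let $\mu$ be its normalized Haar measure; "measurable" means Haar measurable. For bounded $W$ and $w\in W$, the set $\{\chi:\chi(w)=1\}$ is clopen, since $\chi\mapsto\chi(w)$ is continuous with values in a finite set. If $R\le W$ is a finite subgroup, its annihilator $\{\chi:\chi{\restriction}R=1\}$ is a clopen subgroup. It is the kernel of the restriction map $\widehat W\to\widehat R$, which is onto, and $|\widehat R|=|R|$; so the annihilator has index $|R|$ and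
$$\mu(\text{annihilator of }R)=\frac1{|R|}. \tag{2}$$
Taking $R=\langle w\rangle$ with $w\ne0$ we get $\mu\{\chi:\chi(w)\ne1\}\ge\frac12$.

**Compactness for colourings.** Identify $k$ with $\{0,\dots,k-1\}$. Let $X$ be a set, and consider a family of constraints on maps $X\to k$, each of which only concerns the values on some finite subset of $X$. If for every finite $T\subseteq X$ some map $T\to k$ satisfies all constraints concerning subsets of $T$, then some map $X\to k$ satisfies all constraints. Indeed, each constraint defines a clopen subset of the compact space $k^X$. Finitely many constraints concern subsets of one finite $T$, so finitely many of these clopen sets have a common point. Hence all of them do. For proper colourings of a graph this is the de Bruijn–Erdős theorem.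

## 3. Homomorphisms, piecewise homomorphisms, finite targets

Three cases of the question can be done by hand.

*Homomorphisms.* If $f:\mathbb V_4^{\omega_1}\to \mathbb V_2^{\omega_1}\times\mathbb V_4^\omega$ is a homomorphism, then $f(2x)=2f(x)$ lies in the countable group $2H$, while $2G$ is uncountable. So $f$ is not injective.

*Continuous maps are more flexible.* There is no injective homomorphism $\mathbb Z/3\times\mathbb V_2^\omega\to\mathbb V_2^\omega$, as the target has no element of order $3$. Yet the Bohr topology embeds. Write $\mathbb V_2^\omega\cong\mathbb Z/2\times\mathbb Z/2\times\mathbb V_2^\omega$ and put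
$$(0,x)\mapsto(0,0,x),\qquad(1,x)\mapsto(1,0,x),\qquad(2,x)\mapsto(0,1,x).$$
The three pieces of the source and their images are clopen, being cosets of kernels of finitely many characters, and on each piece the map is a homeomorphism onto its image. So one cannot reduce to homomorphisms. Theorem A with $p=3$, $j=0$, $m=2$, $H_2=0$ says that $(\mathbb V_3^\omega)^\#$, by contrast, admits no continuous injection into any $(\mathbb V_2^\lambda)^\#$.

*Maps that are homomorphisms near $0$.* Let $G,H$ be as in the question, and suppose there are $K=\bigcap_{i\le d}\ker\psi_i$ and a homomorphism $\varphi:K\to H$ with $f(x)=f(0)+\varphi(x)$ on $K$. Colour $\omega_1$ by $(\psi_i(e_a))_{i\le d}$ and let $B$ be an uncountable class. Then $e_a-e_b\in K$ for $a,b\in B$. Fix $a\in B$. The function $b\mapsto 2\varphi(e_a-e_b)$ takes values in the countable set $2H$, so it is constant on an uncountable $B'\subseteq B$. For $b,b'\in B'$ we get $2\varphi(e_b-e_{b'})=0$, that is, $f(2e_b-2e_{b'})=f(0)$. This is the conclusion we want. But a general continuous $f$ is not given to us in this form: continuity gives a neighbourhood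 for each character of the target separately, and the neighbourhood depends on the character.

*Finite targets.* Let $f:(\mathbb V_N^\kappa)^\#\to D^\#$ be continuous with $D$ finite. There are finitely many characters of $D$. For each we have a finite colouring as in Section 2, and an infinite class of the product colouring works for all of them. This will be the first case of Lemma 1.

## 4. What the pairs alone can and cannot give

A sensible first attempt is to look only at the values we care about, $F(a,b)=f(2e_a-2e_b)-f(0)$. For each character $\chi$ of the target, continuity at $0$ gives: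

$(*)$ there is a finite colouring of the index set such that $\chi(F(a,b))=1$ whenever $a<b$ have the same colour.

We want one infinite set on which $F$ vanishes. Let us test this on the two parts of the target.

**The small part $H_2=\mathbb V_4^\omega$.** Countably many characters separate the points of $H_2$. The product of the corresponding countably many finite colourings has up to $2^{\omega}$ classes, and on each class $F=0$. If the index set had size more than $2^\omega$, some class would be infinite. But the index set is $\omega_1\le2^\omega$, and a product of countably many $2$-colourings of $\omega_1$ can be injective: choose $\omega_1$ distinct points of $2^\omega$. So pigeonhole on colours stops here. The conclusion is still true from $(*)$ alone. The way past is to use *all* characters at once with Haar measure. Colourings chosen measurably in $\chi$ turn the vertex $a$ into a point of a Hilbert space, and although there may be $2^{|D|}$ colour patterns, that Hilbert space has a dense set of only $|D|$ points. This is Lemma 1.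

**The part $H_1$ killed by $m=2$.** Here $(*)$ is not enough, by any method. Take $F(a,b)=e_a+e_b\in\mathbb V_2^{\omega}$ for $a<b<\omega$. For each $\chi$ colour $a$ by $\chi(e_a)=\pm1$; if $a,b$ have the same colour then $\chi(F(a,b))=\chi(e_a)^2=1$. So $(*)$ holds for every $\chi$, and $F$ never vanishes. Hence we have to use the values of $f$ at other points of $\mathbb V_4^\omega$.

Which points? For a homomorphism the reason for the collapse is $2e_a=e_a+e_a$. So we use longer words in which the coefficients $\pm2$ can be balanced against coefficients $\mp1$. For $N=4$, $j=1$, the word is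
$$2e_{a_1}-2e_{a_2}-e_{a_3}-e_{a_4}-e_{a_5}-e_{a_6}+e_{a_7}+e_{a_8}+e_{a_9}+e_{a_{10}},\qquad a_1<\dots<a_{10}.$$
Let $g(a_1,\dots,a_{10})$ be the value of $f$ there. If $g$ were a sum $\sum_i v_i(a_i)$ of functions of one variable, we could compare the $v_i$: the coefficients of positions $1,3,4$ add to $0$, and this should force $v_1+v_3+v_4$ to be essentially constant. In the same way all the $v_i$ with coefficient $-1$ should agree with one function $y$ up to constants, so $v_1$ is $-2y=0$ up to constants. We then need to know that $g$ has this additive form on some infinite set. Lemma 2 shows that it does if the values of $g$ on finite sets generate groups of at most exponential size, and the same measure idea as above gives that bound. Lemma 3 puts this together.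

## 5. Targets of size less than $\kappa$: colourings measurable in $\chi$

**Lemma 1.** Let $\kappa$ be an infinite cardinal, $D$ bounded, $|D|<\kappa$, $f:(\mathbb V_N^\kappa)^\#\to D^\#$ continuous, and $c\in\mathbb Z$. There is an infinite $B\subseteq\kappa$ with $f(ce_a-ce_b)=f(0)$ for all $a<b$ in $B$.

The hypothesis $|D|<\kappa$ matters: for $f$ the identity of $\mathbb V_N^\kappa$ and $N\nmid c$ the conclusion fails.

Put $F(a,b)=f(ce_a-ce_b)-f(0)$ for $a<b<\kappa$. For $\chi\in\widehat D$ let $\Gamma_\chi$ be the graph on $\kappa$ whose edges are the pairs $\{a<b\}$ with $\chi(F(a,b))\ne1$.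

**Step 1. Each $\Gamma_\chi$ has finite chromatic number.** This step turns continuity into colourings. By continuity at $0$ there are characters $\psi_1,\dots,\psi_d$ of $\mathbb V_N^\kappa$ with $\chi(f(x)-f(0))=1$ for $x\in\bigcap\ker\psi_i$. Colour $a$ by $(\psi_i(e_a))_{i\le d}$, which takes finitely many values. If $a<b$ have equal colours, then $ce_a-ce_b\in\bigcap\ker\psi_i$, so $\chi(F(a,b))=1$ and $\{a,b\}$ is not an edge.

**Step 2. Finite $D$.** Then $\widehat D$ is finite, and the product of proper finite colourings of all the $\Gamma_\chi$ has an infinite class $B$. For $a<b$ in $B$ every $\chi$ is $1$ at $F(a,b)$, so $F(a,b)=0$. From now on $D$ is infinite.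

**Step 3. One number of colours for most characters.** This step makes the number of colours independent of $\chi$ off a set of small measure. Let $C_k=\{\chi:\Gamma_\chi\text{ is }k\text{-colourable}\}$. For finite $T\subseteq\kappa$ the graph $\Gamma_\chi{\restriction}T$ depends only on the finitely many values $\chi(F(a,b))$, $a<b$ in $T$, so $\{\chi:\Gamma_\chi{\restriction}T\text{ is }k\text{-colourable}\}$ is clopen. By compactness for colourings, $C_k$ is the intersection of these clopen sets over all finite $T$, hence closed. The sets $C_k$ increase with $k$, and their union is $\widehat D$ by Step 1. So $\mu(C_k)\to1$; fix $k$ with $\mu(C_k)\ge\frac34$.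

For finite $S\subseteq\kappa$ and $q\in k^S$ let
$$\mathrm{Ext}(S,q)=\{\chi\in C_k: q\text{ extends to a proper }k\text{-colouring of }\Gamma_\chi\}.$$
By compactness again, with the constraints "the colour of $\alpha$ is $q_\alpha$" added, this is the intersection of $C_k$ with the clopen sets "$q$ extends to a proper $k$-colouring of $\Gamma_\chi{\restriction}T$" over finite $T\supseteq S$. So it is closed.

**Step 4. Choosing the colours measurably.** We want to pick the colour of each vertex as a measurable function of $\chi$. We cannot discard a null set for each of uncountably many vertices simultaneously, so we ask for correctness almost everywhere only for each finite set of vertices.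

*Claim.* There are measurable $P_\gamma:C_k\to k$ $(\gamma<\kappa)$ such that for every finite $S\subseteq\kappa$,
$$\chi\in\mathrm{Ext}\bigl(S,(P_\alpha(\chi))_{\alpha\in S}\bigr)\quad\text{for a.e. }\chi\in C_k. \tag{3}$$

We construct $P_\gamma$ by transfinite recursion so that (3) holds for all finite $S\subseteq\gamma+1$. Let $\gamma<\kappa$ and suppose the $P_\alpha$, $\alpha<\gamma$, are constructed. Then (3) holds for every finite $S\subseteq\gamma$: for $S=\emptyset$ it is trivial because $\mathrm{Ext}(\emptyset,\emptyset)=C_k$, and otherwise $S\subseteq\max S+1$ and $\max S<\gamma$.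

For finite $S\subseteq\gamma$ and $i<k$ let
$$E_{S,i}=\bigl\{\chi\in C_k:\chi\in\mathrm{Ext}\bigl(S\cup\{\gamma\},(P_\alpha(\chi))_{\alpha\in S}{}^\frown i\bigr)\bigr\},$$
the set of $\chi$ for which giving $\gamma$ the colour $i$ is compatible with the colours already given on $S$. It is measurable, since it is the union over the finitely many $q\in k^S$ of the sets $\{\chi: P_\alpha(\chi)=q_\alpha\ \forall\alpha\in S\}\cap\mathrm{Ext}(S\cup\{\gamma\},q^\frown i)$. It decreases as $S$ grows. And $\bigcup_{i<k}E_{S,i}=C_k$ up to a null set: if $\chi$ is as in (3) for $S$, then some proper $k$-colouring of $\Gamma_\chi$ extends the chosen colours on $S$, and its colour at $\gamma$ is a suitable $i$.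

We now intersect the $E_{S,i}$ over all finite $S\subseteq\gamma$, up to null sets, by means of countably many $S$. Let $\theta_i=\inf_S\mu(E_{S,i})$. For each $i<k$ choose a sequence of finite sets along which the measure tends to $\theta_i$, and let $S_n$ be the union of the first $n+1$ terms of all $k$ sequences. By monotonicity we get finite $S_0\subseteq S_1\subseteq\cdots\subseteq\gamma$ with $\mu(E_{S_n,i})\to\theta_i$ for all $i<k$. Put $E_i=\bigcap_nE_{S_n,i}$.

First, $\mu(E_i\setminus E_{S,i})=0$ for every finite $S\subseteq\gamma$. Indeed $E_{S\cup S_n,i}\subseteq E_{S,i}\cap E_{S_n,i}$ has measure at least $\theta_i$, so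
$$\mu(E_i\setminus E_{S,i})\le\mu(E_{S_n,i}\setminus E_{S,i})\le\mu(E_{S_n,i})-\theta_i\longrightarrow0 .$$

Second, $\bigcup_iE_i=C_k$ up to a null set. For a.e. $\chi\in C_k$, for every $n$ some $i$ has $\chi\in E_{S_n,i}$. Some $i$ occurs for infinitely many $n$, and since $E_{S_n,i}$ decreases in $n$, $\chi\in E_i$ for this $i$.

Let $P_\gamma(\chi)=\min\{i:\chi\in E_i\}$, or $0$ if there is no such $i$. This is measurable. For each finite $S\subseteq\gamma$, a.e. $\chi$ lies in $E_{P_\gamma(\chi)}$, and after removing the $k$ null sets $E_i\setminus E_{S,i}$ it lies in $E_{S,P_\gamma(\chi)}$. This is exactly (3) for $S\cup\{\gamma\}$. Every finite subset of $\gamma+1$ is a subset of $\gamma$ or of this form, so the claim is proved.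

**Step 5. Vertices as points of a Hilbert space.** We now replace pigeonhole on colour patterns by separability. Let $a<b$. By (3) with $S=\{a,b\}$, for a.e. $\chi\in C_k$ the pair $(P_a(\chi),P_b(\chi))$ extends to a proper colouring of $\Gamma_\chi$; so if $P_a(\chi)=P_b(\chi)$, then $\{a,b\}$ is not an edge and $\chi(F(a,b))=1$. If $F(a,b)\ne0$, then $\mu\{\chi:\chi(F(a,b))\ne1\}\ge\frac12$ by (2), and $\mu(\widehat D\setminus C_k)\le\frac14$. Hence
$$\mu\{\chi\in C_k:P_a(\chi)\ne P_b(\chi)\}\ge\tfrac12-\tfrac14=\tfrac14\qquad\text{whenever }F(a,b)\ne0. \tag{4}$$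
Let $\Phi_a=\bigl(1_{\{\chi\in C_k:\,P_a(\chi)=i\}}\bigr)_{i<k}\in L^2(\widehat D)^k$. Where $P_a\neq P_b$, exactly two of the $k$ coordinates differ, each by $1$. So $\|\Phi_a-\Phi_b\|^2=2\mu\{P_a\ne P_b\}$, which by (4) is at least $\frac12$ whenever $F(a,b)\ne0$.

The functions $\chi\mapsto\chi(d)$, $d\in D$, form an orthonormal basis of $L^2(\widehat D)$: they are distinct characters of a compact group, hence orthonormal, and their linear span is an algebra closed under conjugation and separating points of $\widehat D$, hence dense in $C(\widehat D)$ by Stone–Weierstrass and so in $L^2(\widehat D)$. Finite combinations with coefficients in $\mathbb Q+i\mathbb Q$ form a dense set of size $|D|$, as $D$ is infinite. So $L^2(\widehat D)^k$ is covered by $|D|$ balls of radius $\frac13$. Two points of one ball have squared distance at most $\frac49<\frac12$. Thus if $\Phi_a,\Phi_b$ lie in one ball, $F(a,b)=0$.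

So $\kappa$ is a union of $|D|$ sets on each of which $F$ vanishes on all pairs. If all these sets were finite, we would have $\kappa\le|D|\cdot\omega=|D|<\kappa$. So one of them is infinite; call it $B$. $\square$

## 6. Functions of $d$ variables whose values generate few elements

Let $W$ be a group with $mW=0$, $m\ge1$. For a set $X$ of ordinals, $[X]^d$ is the set of increasing $d$-tuples from $X$, identified with the $d$-element subsets. For $h:[X]^d\to W$ and $S\subseteq X$ put $R_h(S)=\langle h([S]^d)\rangle$. If $S$ is finite, $R_h(S)$ is finite, being finitely generated and killed by $m$.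

**Definition.** $h$ has property (G) if there are integers $c,k\ge1$ such that every finite nonempty $S\subseteq X$ has a subset $S'$ with
$$|S'|\ge|S|/k\qquad\text{and}\qquad|R_h(S')|\le c\,k^{|S|}.$$

Property (G) passes to infinite subsets of $X$, with the same constants.

*Examples.* If $h(a_1,\dots,a_d)=\sum_iv_i(a_i)$, then $R_h(S)$ is generated by combinations of at most $d|S|$ elements of order at most $m$, so $|R_h(S)|\le m^{d|S|}$; (G) holds with $S'=S$, $c=1$, $k=m^d$.

On the other side, let $h(a,b)=e_{ab}$, with the $e_{ab}$ independent generators of a direct sum of copies of $\mathbb Z/2$. Then $|R_h(S')|=2^{|S'|(|S'|-1)/2}$, which for $|S'|\ge|S|/k$ and $|S|$ large exceeds $c\,k^{|S|}$; (G) fails. This $h$ is not additive on any infinite set: additivity would give $h(a,b)-h(a',b)-h(a,b')+h(a',b')=0$ for $a<a'<b<b'$.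

Finally let $h(a,b)=e_{ab}$ if $a,b\in\omega$ have different parity, and $h(a,b)=0$ otherwise. Taking for $S'$ the larger parity class of $S$, we get (G) with $c=1,k=2$. On all of $\omega$ this $h$ is not additive (take $a=0$, $a'=1$, $b=2$, $b'=3$: the alternating sum above is $e_{12}+e_{03}\neq0$), but on the even numbers it is $0$. So passing to an infinite subset is needed.

**Lemma 2.** Let $X\subseteq\omega$ be infinite, $d\ge1$. If $h:[X]^d\to W$ has (G), there are an infinite $A\subseteq X$ and $v_1,\dots,v_d:A\to W$ with $h(a_1,\dots,a_d)=\sum_iv_i(a_i)$ on $[A]^d$.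

The proof is by induction on $d$; for $d=1$ put $v_1=h$, $A=X$. Let $d\ge2$. We view $h(s,\cdot)$, for a $(d-1)$-tuple $s$, as a function of the last variable. To split off a function of the last variable we want all these functions to agree up to constants. We count how many of their combinations differ modulo constants. If the number grows even linearly, the groups $R_h$ grow factorially, which (G) forbids.

**Step 1. A sparse sequence on which combinations are constant or spread out.** For finite $E\subseteq X$, $\xi\in(\mathbb Z/m)^{[E]^{d-1}}$ and $b\in X$, $b>\max E$, put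
$$\varphi(\xi,b)=\sum_{s\in[E]^{d-1}}\xi(s)\,h(s,b),$$
which makes sense as $mW=0$ and is additive in $\xi$. Any function on an infinite set is constant or injective on some infinite subset. We choose recursively $a_1<a_2<\cdots$ in $X$ and infinite sets $X=B_0\supseteq B_1\supseteq\cdots$ such that, with $E_r=\{a_1,\dots,a_r\}$:

* for $r\ge1$, $\min B_r>a_r$, and for each $\xi\in(\mathbb Z/m)^{[E_r]^{d-1}}$ the function $\varphi(\xi,\cdot)$ is constant or injective on $B_r$;
* $a_{r+1}\in B_r$, and $\varphi(\xi,a_{r+1})\notin R_h(E_r)$ for each $\xi\in(\mathbb Z/m)^{[E_r]^{d-1}}$ with $\varphi(\xi,\cdot)$ injective on $B_r$.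

Given $B_r$, the point $a_{r+1}$ exists because there are finitely many $\xi$, and for each injective $\varphi(\xi,\cdot)$ only finitely many $b\in B_r$ have $\varphi(\xi,b)$ in the finite group $R_h(E_r)$. (For $r=0$ there is only $\xi=0$ and no condition.) Given $a_{r+1}$, we get $B_{r+1}$ by thinning out $\{b\in B_r:b>a_{r+1}\}$ once for each of the finitely many $\xi\in(\mathbb Z/m)^{[E_{r+1}]^{d-1}}$.

Let $\Lambda_r$ be the subgroup of those $\xi\in(\mathbb Z/m)^{[E_r]^{d-1}}$ for which $\varphi(\xi,\cdot)$ is constant on $B_r$. Extending by $0$, we regard $(\mathbb Z/m)^{[E_r]^{d-1}}$ as a subgroup of $(\mathbb Z/m)^{[E_{r+1}]^{d-1}}$. Then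
$$\Lambda_{r+1}\cap(\mathbb Z/m)^{[E_r]^{d-1}}=\Lambda_r .$$
The inclusion $\supseteq$ holds since $B_{r+1}\subseteq B_r$. For $\subseteq$, if $\xi$ is supported on $[E_r]^{d-1}$ and $\varphi(\xi,\cdot)$ is constant on the infinite set $B_{r+1}\subseteq B_r$, then it is not injective on $B_r$, hence it is constant there.

Let $A_1=\{a_r:r\ge1\}$, $\Lambda=\bigcup_r\Lambda_r$, and $Q=(\mathbb Z/m)^{([A_1]^{d-1})}/\Lambda$, with the direct sum in the numerator. Let $\varepsilon_s\in Q$ be the class of the basis vector at $s\in[A_1]^{d-1}$, and $Q(E)=\langle\varepsilon_s:s\in[E]^{d-1}\rangle$ for $E\subseteq A_1$. By the displayed equality and induction,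
$$\Lambda\cap(\mathbb Z/m)^{[E_r]^{d-1}}=\Lambda_r. \tag{5}$$
So $|Q(E)|$ counts the combinations of the functions $h(s,\cdot)$, $s\in[E]^{d-1}$, modulo eventual constants along the construction.

**Step 2. Many combinations force $R_h$ to be large.** For $S=\{s_1<\dots<s_t\}\subseteq A_1$ we show
$$|R_h(S)|\ge\prod_{l<t}|Q(\{s_1,\dots,s_l\})|. \tag{6}$$
Let $R_l=R_h(\{s_1,\dots,s_l\})$, so $R_0=0$ and $|R_h(S)|=\prod_{l<t}|R_{l+1}/R_l|$. Fix $l<t$ and write $s_{l+1}=a_{r+1}$, so $\{s_1,\dots,s_l\}\subseteq E_r$. Consider the homomorphism
$$(\mathbb Z/m)^{[\{s_1,\dots,s_l\}]^{d-1}}\to R_{l+1}/R_l,\qquad\xi\mapsto\varphi(\xi,s_{l+1})+R_l .$$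
If $\xi$ is in the kernel, then $\varphi(\xi,a_{r+1})\in R_l\subseteq R_h(E_r)$. By the choice of $a_{r+1}$, $\varphi(\xi,\cdot)$ is not injective on $B_r$, hence it is constant there and $\xi\in\Lambda_r\subseteq\Lambda$. Now $Q(\{s_1,\dots,s_l\})$ is the quotient of the same group $(\mathbb Z/m)^{[\{s_1,\dots,s_l\}]^{d-1}}$ by its intersection with $\Lambda$, which contains the kernel. So the image has at least $|Q(\{s_1,\dots,s_l\})|$ elements, and (6) follows.

**Step 3. All $\varepsilon_s$ coincide on an infinite set.** Here (G) is used. By Ramsey's theorem choose an infinite $A_2\subseteq A_1$ such that for each $1\le i\le d-1$ the statement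
$$\varepsilon_{c\setminus\{c_{i+1}\}}=\varepsilon_{c\setminus\{c_i\}}$$
has a constant truth value $\tau_i$ for $c=\{c_1<\dots<c_d\}\in[A_2]^d$.

Suppose some $\tau_i$ is "false". Let $E\subseteq A_2$ have $l\ge d-1$ elements. Consider the $(d-1)$-tuples from $E$ whose first $i-1$ entries are the least elements of $E$, whose last $d-1-i$ entries are the largest, and whose $i$-th entry is any of the remaining $l-d+2$ elements. Take two of them, with $i$-th entries $x<y$, and let $c$ be their union. Then $c_i=x$, $c_{i+1}=y$, and the two tuples are $c\setminus\{c_{i+1}\}$ and $c\setminus\{c_i\}$. So these $l-d+2$ tuples have pairwise different $\varepsilon$, and $|Q(E)|\ge l-d+2$. By (6), every $t$-element $S'\subseteq A_2$ with $t\ge d$ has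
$$|R_h(S')|\ge\prod_{l=d-1}^{t-1}(l-d+2)=(t-d+1)! .$$
Apply (G), with constants $c,k$, to $S\subseteq A_2$ with $|S|=kt$. It gives a set $S'$ with at least $t$ elements, so $(t-d+1)!\le c\,k^{kt}$ for all large $t$. This is absurd, since factorials outgrow exponentials.

So all $\tau_i$ are "true". Let $s,s''\in[A_2]^{d-1}$ with $\min s''>\max s$. Replace $s_{d-1}$ by $s''_{d-1}$, then $s_{d-2}$ by $s''_{d-2}$, and so on. At the stage where $s_i$ is replaced, the tuples before and after are $c\setminus\{c_{i+1}\}$ and $c\setminus\{c_i\}$ for $c=(s_1,\dots,s_i,s''_i,\dots,s''_{d-1})$, so $\varepsilon$ does not change. Hence $\varepsilon_s=\varepsilon_{s''}$. Any two $s,s'\in[A_2]^{d-1}$ have a common such $s''$, so $\varepsilon$ is constant on $[A_2]^{d-1}$.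

**Step 4. Splitting off the last variable.** Let $s,s'\in[A_2]^{d-1}$ and $\max(s\cup s')=a_r$. The difference of the two basis vectors lies in $\Lambda\cap(\mathbb Z/m)^{[E_r]^{d-1}}=\Lambda_r$ by (5), so $h(s,b)-h(s',b)$ is constant for $b\in B_r$. All $a_{r'}$ with $r'>r$ lie in $B_r$. So $h(s,b)-h(s',b)$ does not depend on $b\in A_2$, $b>a_r$.

Let $s_0$ consist of the first $d-1$ elements of $A_2$, $A_3=A_2\setminus s_0$, $v_d(b)=h(s_0,b)$, and
$$\eta(s)=h(s,b)-h(s_0,b)\qquad(s\in[A_3]^{d-1}),$$
which is independent of $b>\max s$ in $A_3$. Then $h(s,b)=\eta(s)+v_d(b)$ on $[A_3]^d$.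

**Step 5. $\eta$ inherits (G).** This allows the induction to continue. We show that $\eta:[A_3]^{d-1}\to W$ has (G) with constants $(cm,2k)$. Let $S\subseteq A_3$ be finite and nonempty.

If $|S|<2k$, take $S'$ a singleton. Then $|S'|\ge|S|/(2k)$, and $R_\eta(S')$ is generated by at most one element, so $|R_\eta(S')|\le m\le cm(2k)^{|S|}$.

If $|S|\ge2k$, take $S'$ from (G) for $h$, let $b=\max S'$ and $S^-=S'\setminus\{b\}$. Then $|S^-|\ge|S|/k-1\ge|S|/(2k)$, because $|S|/(2k)\ge1$. For $s,s'\in[S^-]^{d-1}$,
$$\eta(s)-\eta(s')=h(s,b)-h(s',b)\in R_h(S').$$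
So $R_\eta(S^-)$ is contained in the sum of $R_h(S')$ and a cyclic group generated by one value of $\eta$ (if $[S^-]^{d-1}$ is empty, $R_\eta(S^-)=0$). Therefore $|R_\eta(S^-)|\le m|R_h(S')|\le cm\,k^{|S|}\le cm(2k)^{|S|}$.

By induction there are an infinite $A\subseteq A_3$ and $v_1,\dots,v_{d-1}:A\to W$ with $\eta(s)=\sum_{i<d}v_i(s_i)$ on $[A]^{d-1}$. Adding $v_d$ gives the required form of $h$ on $[A]^d$. $\square$

For $d=2$ the whole mechanism is visible. The $\varepsilon_s$ record the functions $h(s,\cdot)$ modulo constants. If they are pairwise distinct on $A_2$, then $|Q(E)|\ge|E|$ and $R_h$ grows factorially. If they coincide, then $h(s,b)-h(s',b)$ does not depend on $b$, which is additivity.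

## 7. Targets killed by $m$: balancing $\pm p^j$ against $\mp1$

**Lemma 3.** Let $N=p^{j+1}\nmid m$, $mW=0$, and $f:(\mathbb V_N^\omega)^\#\to W^\#$ continuous. There is an infinite $A\subseteq\omega$ with $f(p^je_a-p^je_b)=f(0)$ for all $a<b$ in $A$.

Replacing $f$ by $f-f(0)$, we assume $f(0)=0$. Let $n=2+2N$ and
$$(c_1,\dots,c_n)=(p^j,\,-p^j,\,\underbrace{-1,\dots,-1}_{N},\,\underbrace{1,\dots,1}_{N}),$$
and let $I_-$, $I_+$ be the sets of positions of the $N$ entries $-1$ and the $N$ entries $1$ in these last two blocks. Thus $\sum_ic_i=0$ and $\sum_{i\ge3}c_i=0$. For $a\in[\omega]^n$ put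
$$x(a)=\sum_ic_ie_{a_i},\qquad g(a)=f(x(a)).$$

**Step 1. Good colourings.** This step records what continuity says about $g$, at $0$ and at one further point. Let $\chi\in\widehat W$. Call a finite colouring $\pi$ of $\omega$ *$\chi$-good* if
$$\chi(g(a))=1\quad\text{whenever }\sum_{i:\,\pi(a_i)=l}c_i=0\text{ in }\mathbb Z/N\text{ for every colour }l. \tag{7}$$
A $\chi$-good colouring exists. By continuity at $0$, $\chi\circ f=1$ on some $\bigcap_{i\le d}\ker\psi_i$; let $\pi(t)=(\psi_i(e_t))_{i\le d}$. If $\zeta_l$ is the common value of $\psi_i(e_t)$ for $t$ of colour $l$, an $N$-th root of unity, then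
$$\psi_i(x(a))=\prod_l\zeta_l^{\,\sum_{i':\pi(a_{i'})=l}c_{i'}}=1$$
under the condition in (7). So $x(a)\in\bigcap\ker\psi_i$ and $\chi(g(a))=1$. Any refinement of $\pi$ to a finite colouring is also $\chi$-good, since if the coefficients sum to $0$ on each class of the refinement, they do so on each class of $\pi$. In particular (7) applies to monochromatic $a$, as $\sum_ic_i=0$.

Similarly, for $x_0=p^je_a-p^je_b$ there is a finite colouring $\tilde\pi$ of $\omega$ with
$$\chi\Bigl(f\Bigl(x_0+\sum_{i\ge3}c_ie_{a_i}\Bigr)\Bigr)=\chi(f(x_0))\quad\text{for all }\tilde\pi\text{-monochromatic }a_3<\dots<a_n. \tag{8}$$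
Indeed $\chi\circ f$ is constant on some $x_0+\bigcap\ker\psi_i'$; colour $t$ by $(\psi_i'(e_t))_i$ and use $\sum_{i\ge3}c_i=0$. Both statements persist under refinement of the colourings.

**Step 2. $g$ has property (G).** This makes Lemma 2 available. Let $\widehat W_k$ be the set of $\chi$ for which some $\pi:\omega\to k$ satisfies $\chi(g(a))=1$ for all $\pi$-monochromatic $a\in[\omega]^n$. By compactness for colourings, $\widehat W_k$ is the intersection, over finite $S\subseteq\omega$, of the sets defined by the same condition on $S$. Each of these depends on finitely many values $\chi(g(a))$, so it is clopen. Hence $\widehat W_k$ is closed. By Step 1 the $\widehat W_k$ increase to $\widehat W$. Fix $k\ge1$ with $\mu(\widehat W_k)\ge\frac12$.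

Let $S\subseteq\omega$ be finite and nonempty, $|S|=r$. For $q:S\to k$ let $R_q=\langle g(a):a\in[S]^n\ q\text{-monochromatic}\rangle$, a finite group. If $\chi\in\widehat W_k$ is witnessed by $\pi$, then $\chi$ annihilates $R_q$ for $q=\pi{\restriction}S$. So the $k^r$ annihilators, of measures $1/|R_q|$ by (2), cover $\widehat W_k$, and
$$\sum_{q:S\to k}\frac1{|R_q|}\ge\frac12 .$$
Hence some $q$ has $|R_q|\le2k^r$. A largest class $S'$ of this $q$ has $|S'|\ge r/k$, and $R_g(S')\subseteq R_q$. So (G) holds for $g$ with constants $2,k$.

By Lemma 2 there are an infinite $A\subseteq\omega$ and $v_1,\dots,v_n:A\to W$ with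
$$g(a)=\sum_iv_i(a_i)\qquad\text{on }[A]^n. \tag{9}$$

**Step 3. Balanced sets of positions give eventually constant sums.** *If $I\subseteq\{1,\dots,n\}$ and $\sum_{i\in I}c_i=0$ in $\mathbb Z/N$, then $z=\sum_{i\in I}v_i$ is eventually constant on $A$.* This is how we compare the $v_i$ with each other. We first test against a single character.

Let $\chi\in\widehat W$, let $\pi$ be $\chi$-good, and refine it on $A$ to the finite colouring $t\mapsto(\pi(t),\chi(v_1(t)),\dots,\chi(v_n(t)))$. Let $U,V$ be infinite classes, with $\chi\circ v_i=\alpha_i$ on $U$ and $\chi\circ v_i=\beta_i$ on $V$. Since $U$ and $V$ are infinite we can choose $a\in[A]^n$ with $a_i\in U$ for $i\in I$ and $a_i\in V$ for $i\notin I$. Both $\sum_{i\in I}c_i$ and $\sum_{i\notin I}c_i$ vanish in $\mathbb Z/N$. So the condition in (7) holds, also if $U$ and $V$ have the same $\pi$-colour, and $\chi(g(a))=1$. By (9),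
$$\prod_{i\in I}\alpha_i\prod_{i\notin I}\beta_i=1 .$$
Choosing all $a_i\in V$ gives $\prod_{i\in I}\beta_i\prod_{i\notin I}\beta_i=1$. Hence $\prod_{i\in I}\alpha_i=\prod_{i\in I}\beta_i$: the function $\chi\circ z$ has the same value on all infinite classes. There are finitely many classes, so the finite ones contain only finitely many points. Thus $\chi\circ z$ is eventually constant, for every $\chi$.

Now we pass from all $\chi$ to $z$ itself. Suppose $z$ is not eventually constant. Then $z$ is non-constant on every tail of $A$, so there are $t_1<t_1'<t_2<t_2'<\cdots$ in $A$ with $d_l=z(t_l)-z(t_l')\ne0$. For each $\chi$ we have $\chi(d_l)=1$ for all large $l$. If some $d\ne0$ occurs infinitely often among the $d_l$, a $\chi$ with $\chi(d)\ne1$ gives a contradiction. Otherwise every finite subset of $W$ contains $d_l$ for only finitely many $l$. As the subgroups generated by finitely many $d_l$ are finite, we can pass to a subsequence with $d_l\notin\langle d_1,\dots,d_{l-1}\rangle$ for all $l$. Define a character $\chi$ recursively on $\langle d_1,\dots,d_l\rangle$ with $\chi(d_l)\ne1$: take any extension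 from $\langle d_1,\dots,d_{l-1}\rangle$, and if it is $1$ at $d_l$, multiply it by a character trivial on $\langle d_1,\dots,d_{l-1}\rangle$ and nontrivial at $d_l$, which exists because characters of the quotient separate points. Extend $\chi$ to $W$. Then $\chi(d_l)\ne1$ for all $l$, a contradiction.

**Step 4. $v_1$ and $v_2$ are eventually constant.** Here the arithmetic hypothesis $p^{j+1}\nmid m$ enters. Write $\sim$ for equality of functions $A\to W$ modulo eventually constant functions. We apply Step 3 to four kinds of sets $I$.

* $I=\{i,l\}$ with $i\in I_-$, $l\in I_+$ has sum $-1+1=0$, so $v_i\sim-v_l$. Hence there is $y:A\to W$ with $v_i\sim y$ for $i\in I_-$ and $v_l\sim-y$ for $l\in I_+$.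
* $I=I_-$ has sum $-N=0$ in $\mathbb Z/N$, so $Ny\sim0$.
* $I=\{1\}\cup J$ with $J\subseteq I_-$, $|J|=p^j$, has sum $p^j-p^j=0$, so $v_1\sim-p^jy$.
* $I=\{2\}\cup J'$ with $J'\subseteq I_+$, $|J'|=p^j$, has sum $-p^j+p^j=0$, so $v_2\sim p^jy$.

Since $\gcd(m,N)$ is a power of $p$ dividing $m$ and $p^{j+1}\nmid m$, it divides $p^j$. So $p^j=\alpha m+\beta N$ with $\alpha,\beta\in\mathbb Z$, and
$$p^jy=\alpha my+\beta Ny\sim0,$$
because $mW=0$ and $Ny\sim0$. Thus $v_1\sim v_2\sim0$. (In the case $N=4$, $m=2$ of the question this is just $2y=0$.) Removing finitely many points from $A$, we assume $v_1\equiv w_1$ and $v_2\equiv w_2$ on $A$.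

**Step 5. Returning to pairs.** The value $g(a_1,\dots,a_n)$ no longer depends on the first two variables within $A$. We use this to replace a monochromatic pair by an arbitrary pair from $A$. Let $a<b$ in $A$, $x_0=p^je_a-p^je_b$, $\chi\in\widehat W$. Let $U\subseteq A$ be an infinite class of the common refinement of a $\chi$-good $\pi$ and of $\tilde\pi$ from (8). Choose $a_1<a_2<\dots<a_n$ in $U$ with $a_3>b$. By (7) for the monochromatic tuple $(a_1,\dots,a_n)$ and by (9),
$$1=\chi(g(a_1,a_2,a_3,\dots,a_n))=\chi\Bigl(w_1+w_2+\sum_{i\ge3}v_i(a_i)\Bigr).$$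
The tuple $(a,b,a_3,\dots,a_n)$ is increasing and lies in $[A]^n$, and $x(a,b,a_3,\dots,a_n)=x_0+\sum_{i\ge3}c_ie_{a_i}$. So by (8) and (9),
$$\chi(f(x_0))=\chi(g(a,b,a_3,\dots,a_n))=\chi\Bigl(w_1+w_2+\sum_{i\ge3}v_i(a_i)\Bigr)=1.$$
Here $U$ and the $a_i$ depended on $\chi$, but $A$, $w_1$, $w_2$ did not. As $\chi$ is arbitrary, $f(x_0)=0=f(0)$. $\square$

## 8. Proof of Theorem A and the case $\mathbb V_4^{\omega_1}$

**Proof of Theorem A.** Since $H^\#=H_1^\#\times H_2^\#$, write $f=(f_1,f_2)$ with $f_i:(\mathbb V_N^\kappa)^\#\to H_i^\#$ continuous. By Lemma 1 with $D=H_2$ and $c=p^j$ there is an infinite $B\subseteq\kappa$ with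
$$f_2(p^je_a-p^je_b)=f_2(0)\qquad\text{for all }a<b\text{ in }B.$$
Let $B'\subseteq B$ have order type $\omega$. Re-indexing $B'$ by its increasing enumeration identifies $\langle e_a:a\in B'\rangle^\#$ with $(\mathbb V_N^\omega)^\#$ and keeps the order of indices. The inclusion of this subgroup into $(\mathbb V_N^\kappa)^\#$ is a homomorphism, hence continuous. So $f_1$ restricted to it is a continuous map $(\mathbb V_N^\omega)^\#\to H_1^\#$, and Lemma 3 with $W=H_1$ gives an infinite $A\subseteq B'$ with $f_1(p^je_a-p^je_b)=f_1(0)$ for all $a<b$ in $A$. Both coordinates now agree, so $f(p^je_a-p^je_b)=f(0)$ for $a<b$ in $A$. Since $p^je_a-p^je_b\ne0$, $f$ is not injective. $\blacksquare$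

**Proof of the Corollary.** Take $p=2$, $j=1$, $m=2$, $\kappa=\omega_1$, $H_1=\mathbb V_2^{\omega_1}$, $H_2=\mathbb V_4^\omega$. Every continuous $f:(\mathbb V_4^{\omega_1})^\#\to(\mathbb V_2^{\omega_1}\times\mathbb V_4^\omega)^\#$ satisfies $f(2e_a-2e_b)=f(0)$ for all distinct $a,b$ in some infinite $A\subseteq\omega_1$; the order of $a,b$ does not matter, as $2e_a-2e_b=2e_b-2e_a$. So $f$ is not injective, and $(\mathbb V_4^{\omega_1})^\#$ cannot be homeomorphically embedded in $(\mathbb V_2^{\omega_1}\times\mathbb V_4^\omega)^\#$. $\blacksquare$

## 9. Embeddings between bounded groups: proof of Theorem B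

By the Prüfer–Baer theorem bounded groups are direct sums of cyclic groups of prime power order. Fix such decompositions and let $g_{p,k}$, $h_{p,k}$ be the numbers of summands $\mathbb Z/p^k$ in $G$, $H$. Only finitely many pairs $(p,k)$ matter. We use repeatedly that a direct sum of infinitely many nonzero finite groups has as many elements as summands.

**(1) ⇒ (2)** is trivial.

**(2) ⇒ (3).** This is where Theorem A is used. Clearly $|G|\le|H|$. Suppose $mG$ is infinite and $\kappa=|mG|>|mH|$. Since $mG$ is the direct sum of the finite groups $mC$ over the cyclic summands $C$ of $G$, $\kappa$ is the number of summands $C$ with $mC\ne0$. Only finitely many types of summand occur, so for some prime power $p^l\nmid m$ there are $\kappa$ summands $\mathbb Z/p^l$. Let $p^j$ be the exact power of $p$ dividing $m$. Then $l\ge j+1$, each $\mathbb Z/p^l$ contains a copy of $\mathbb Z/p^{j+1}$, and $G$ has a subgroup isomorphic to $\mathbb V_{p^{j+1}}^\kappa$.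

Let $H_1$ (respectively $H_2$) be the sum of the cyclic summands $C$ of $H$ with $mC=0$ (respectively $mC\ne0$). Then $H=H_1\oplus H_2$ and $mH_1=0$. If $H_2$ has finitely many summands, it is finite. Otherwise $|H_2|$ is the number of its summands, which equals $|mH|$. In both cases $|H_2|<\kappa$. Also $p^{j+1}\nmid m$. A continuous injection $G^\#\to H^\#$ restricts to a continuous injection on $(\mathbb V_{p^{j+1}}^\kappa)^\#$, which contradicts Theorem A.

**(3) ⇒ (4).** We isolate one prime and one exponent by a good choice of $m$. Let $g_{p,k}$ be infinite, let $M$ be the largest divisor of $\exp(G)\exp(H)$ prime to $p$, and $m=p^{k-1}M$. Multiplication by $M$ kills the $q$-components of $G$ and $H$ for $q\ne p$ and is an automorphism of the $p$-components $G_p,H_p$. So $mG=p^{k-1}G_p$ and $mH=p^{k-1}H_p$. Every summand $\mathbb Z/p^k$ of $G$ contributes a nonzero group to $mG$, so $|mG|\ge g_{p,k}$ is infinite, and by (3) $|p^{k-1}H_p|\ge g_{p,k}$. Hence at least $g_{p,k}$ summands of $H$ are of the form $\mathbb Z/p^l$ with $l\ge k$. As finitely many $l$ occur, there is $l(p,k)\ge k$ with $h_{p,l(p,k)}\ge g_{p,k}$.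

Let $G'=\bigoplus\{\mathbb V_{p^k}^{g_{p,k}}:g_{p,k}\text{ infinite}\}$. The remaining summands of $G$ are finite in number, so $G'$ has finite index in $G$. For $k\le l$ and $g\le h$ we have $\mathbb V_{p^k}^g\hookrightarrow\mathbb V_{p^l}^h$. Several $k$ may have the same $l(p,k)=l$; but $\mathbb V_{p^l}^{h_{p,l}}$ with $h_{p,l}$ infinite is isomorphic to any finite nonzero power of itself, so we can use a separate factor for each such $k$. Thus $G'$ is isomorphic to a subgroup of $H$.

**(4) ⇒ (1).** If $G$ is finite, any injection $G\to H$ works, since $G^\#$ and all finite subspaces of the Hausdorff space $H^\#$ are discrete.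

Let $G$ be infinite, and let $G''\le G$ have finite index $d$ and be isomorphic to a subgroup of $H$. We show that $G^\#$ embeds in $G''^\#$, by moving the finitely many cosets as in the $\mathbb Z/3$ example of Section 3. Since characters of the finite group $G/G''$ separate points, $G''$ is the intersection of the kernels of finitely many characters of $G$ factoring through $G/G''$. Each has finite image, so $G''$ and its cosets are clopen in $G^\#$. Translations are homeomorphisms and $G''$ carries its own Bohr topology as a subspace, so $G^\#$ is homeomorphic to $G''^\#\times d$, with $d$ a discrete space of $d$ points.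

Since $G''$ is infinite and bounded, it has infinitely many summands of some type $\mathbb Z/p^k$, so $G''\cong G''\times(\mathbb Z/p^k)^s$ for all $s$. Take $s$ with $p^{ks}\ge d$. Then $G''^\#\cong G''^\#\times(\mathbb Z/p^k)^s$, where the second factor is finite and discrete, contains a copy of $G''^\#\times d\cong G^\#$. And $G''^\#$ embeds in $H^\#$, because $G''$ is isomorphic to a subgroup of $H$. So $G^\#$ embeds in $H^\#$.

**Mutual embeddings.** Let $G,H$ be infinite and bounded. Suppose $G^\#$ and $H^\#$ embed into each other, and let $m\ge1$. If $mG$ is infinite, then (3) gives $|mG|\le|mH|$, so $mH$ is infinite too, and (3) in the other direction gives $|mH|\le|mG|$. The same holds if $mH$ is infinite. So either both are finite or $|mG|=|mH|$. Conversely, suppose this alternative holds for every $m$. The case $m=1$ gives $|G|=|H|$, as both groups are infinite. And if $mG$ or $mH$ is infinite, then $|mG|=|mH|$. So (3) holds in both directions, and by (3) ⇒ (1) each of $G^\#,H^\#$ embeds into the other. $\blacksquare$
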